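# Triangles over a Kazhdan group, and a measure-equivalence class made of torsion groups

## 1. The group $\mathrm{Fin}(I)\rtimes P^3$

All groups in these notes are countable and discrete. Start with a group $P$ and a triangle with vertices $1,2,3$. For each edge $ab\in\{12,13,23\}$ take a copy $I_{ab}=\{p_{ab}:p\in P\}$ of the set $P$; think of $p_{ab}$ as the label $p$ written on the edge from $a$ to $b$. Put
$$I=I_{12}\sqcup I_{13}\sqcup I_{23},\qquad G=P^3 .$$
The three sets $I_{ab}$ are called the *classes*. The group $G$ acts on $I$ by a change of frame at each vertex: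
$$(g_1,g_2,g_3)\cdot p_{ab}=(g_a\,p\,g_b^{-1})_{ab}.\tag{1}$$

Choose one label on each edge. The triple is *consistent* if the label on $13$ is the product of the labels on $12$ and $23$. The set of consistent triples is
$$\mathcal T=\bigl\{\{p_{12},\,k_{23},\,(pk)_{13}\}:p,k\in P\bigr\}.\tag{2}$$
It is preserved by $G$, because $(g_1pg_2^{-1})(g_2kg_3^{-1})=g_1pkg_3^{-1}$. It is in fact a single $G$-orbit: $(p,1,k^{-1})$ sends $\{1_{12},1_{23},1_{13}\}$ to $\{p_{12},k_{23},(pk)_{13}\}$. So $\mathcal T$ is the multiplication table of $P$, written so that no element is marked as the identity. For $P=\{1,s\}$ of order two, $I$ has six points and $\mathcal T$ has four members: with labels listed in the order $12,23,13$, they are $(1,1,1)$, $(s,1,s)$, $(1,s,s)$, $(s,s,1)$.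

Now put a lamp at each point of $I$. For a set $S$, let $\mathrm{Fin}(S)$ be the group of finite subsets of $S$ under symmetric difference, written $+$, and let $\mathrm{Fin}^*(S)$ be the set of finite nonempty subsets of $S$. Put
$$N=\mathrm{Fin}(I),\qquad \Gamma_P=N\rtimes G .$$
The identity $\emptyset$ of $N$ is also written $0$. The group $\Gamma_P$ acts on the set $N$ by $(n,g)\cdot n'=n+g(n')$. The stabilizer of $0$ is $G$, so $N=\Gamma_P/G$ as a $\Gamma_P$-set. One should see $N$ as the vertex set of an infinite-dimensional cube, two vertices being adjacent when they differ at one lamp.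

**What the group is for.** Two groups $\Gamma,\Lambda$ are *measure-equivalent* (ME) if there is a standard measure space $(\Omega,m)$, with $m$ nonzero and $\sigma$-finite, carrying commuting, free, measure-preserving actions of $\Gamma$ and $\Lambda$, each admitting a fundamental domain of finite measure. Such an $\Omega$ is a *coupling*; if $\Gamma=\Lambda$ it is a *self-coupling*. ME is an equivalence relation, and amenability is invariant under it. The ME class of a group is the set of all countable groups ME to it. The following problem is taken from "Representing groups against all odds": *is there a nonamenable group such that no group in its ME class contains a nonabelian free subgroup? Is there even a nonamenable torsion group whose ME class contains only torsion groups?* We shall prove that the answer to both is yes, and that $\Gamma_P$ does it for a suitable $P$.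

**Definition (ICC).** A group is *ICC* if it is nontrivial and every nontrivial conjugacy class is infinite. Such a group is infinite and has trivial center.

**Definition (property (T)).** A group $H$ has (T) if there are a finite $Q\subset H$ and $\varepsilon>0$ such that $\max_{g\in Q}\|gv-v\|\ge\varepsilon\|v\|$ for every vector $v$ in every unitary representation of $H$ without nonzero invariant vectors.

We use these standard facts: countable groups with (T) are finitely generated; (T) passes to quotients and to finite direct products; an infinite group with (T) is not amenable.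

**Theorem A.** Let $P$ be ICC with (T). A countable group $\Lambda$ is ME to $\Gamma_P$ if and only if $\Lambda$ has a finite normal subgroup $K$ such that $\Lambda/K$ and $\Gamma_P$ have isomorphic finite-index subgroups.

**Theorem B.** There is an infinite ICC torsion group $P$ with (T), even of bounded exponent. For such $P$, $\Gamma_P$ is a finitely generated nonamenable torsion group of bounded exponent, and every countable group ME to $\Gamma_P$ is a torsion group of bounded exponent. Hence no group ME to $\Gamma_P$ contains a nonabelian free subgroup.

**Theorem C.** For ICC groups $P_1,P_2$ with (T): $\Gamma_{P_1}$ and $\Gamma_{P_2}$ are ME if and only if $P_1\cong P_2$.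

## 2. Couplings by hand: torsion is fragile

**Conventions on null sets and quotients.** Countably many identities that hold almost everywhere are assumed to hold everywhere, after an invariant null set is discarded. Suppose a countable group $H$ acts freely and measure-preservingly on $(\Omega,m)$ with a measurable fundamental domain $D$. We give $H\backslash\Omega\cong D$ the measure $m|_D$. It does not depend on $D$: if $D'$ is another fundamental domain and $A$ is an $H$-invariant measurable set, then
$$m(A\cap D)=\sum_{h\in H}m(A\cap D\cap hD')=\sum_{h\in H}m(A\cap h^{-1}D\cap D')=m(A\cap D').$$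
If $g$ preserves $m$ and commutes with $H$, then $g^{-1}D$ is again a fundamental domain, so $m(gA\cap D)=m(A\cap g^{-1}D)=m(A\cap D)$. Hence measure-preserving actions commuting with $H$ descend to measure-preserving actions on $H\backslash\Omega$.

One observation is used again and again.

**Finite-orbit principle.** *If a countable group $H$ preserves a finite measure on $Y$ and acts on a countable set $S$, and $h:Y\to S$ is measurable and $H$-equivariant, then $h(y)$ has a finite $H$-orbit for a.e. $y$.* $\;(3)$

Indeed the push-forward of the measure is a finite $H$-invariant measure on $S$. All points of an orbit have the same mass, so atoms of positive mass have finite orbits; and almost every $y$ maps to an atom of positive mass, since $S$ is countable.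

**Finite groups.** If $\Lambda$ is finite and $\Omega$ is a coupling with $\Gamma$, with fundamental domains $Z$ for $\Gamma$ and $D$ for $\Lambda$, then $|\Gamma|\,m(Z)=m(\Omega)=|\Lambda|\,m(D)<\infty$ and $m(Z)>0$, so $\Gamma$ is finite. The ME class of a finite group contains only torsion groups, but these are amenable.

**An infinite torsion group ME to $\mathbb Z$.** Let $A$ and $B$ act freely on a standard probability space $(X,\mu)$, preserving $\mu$, with the same orbits. Then $A$ and $B$ are ME. To see this, let $R=\{(x,y):x,y\text{ in one orbit}\}$ with $m(E)=\int\#\{y:(x,y)\in E\}\,d\mu(x)$, which is $\sigma$-finite. Let $A$ act on the first coordinate; this preserves $m$ because $A$ preserves $\mu$. Let $B$ act on the second coordinate; this permutes each fiber over $x$. The actions commute and are free, and the diagonal, of measure $1$, is a fundamental domain for each of them.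

Now take $X=\{0,1\}^{\mathbb N}$ with the fair coin measure. Let $A=\bigoplus_{\mathbb N}\mathbb Z/2$ act by flipping coordinates, and let $\mathbb Z$ act by the odometer $T$ (add $1$ to the first digit, with carry to the right). Discard the countable set of eventually constant sequences, which is invariant under both actions. On the rest each carry stops, so $x$ and $T^kx$ differ in finitely many places. Conversely, if $x$ and $y$ agree from the $(r+1)$-st place on, and their first $r$ digits encode the integers $x',y'\in[0,2^r)$, then $y=T^{y'-x'}x$. So the orbits agree. Both actions are free and preserve $\mu$. Hence the torsion group $\bigoplus_{\mathbb N}\mathbb Z/2$ is ME to $\mathbb Z$: being torsion is not an ME invariant.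

**Products fail.** Let $P$ be a nonamenable torsion group. If $\Omega_0$ is the coupling above, then $P\times\Omega_0$, with one copy of $P$ acting on the first factor from the left and the other from the right, is a coupling of $P\times\bigoplus_{\mathbb N}\mathbb Z/2$ and $P\times\mathbb Z$. So a nonamenable torsion group may be ME to a group that is not torsion.

**Lamps with infinitely many states fail.** Our $\Gamma_P$ has a large abelian normal torsion subgroup, so one should worry. Let us change the lamps: let a group $G$ act faithfully on a set $I$, and replace $\mathrm{Fin}(I)$ by $\bigoplus_IA$ with $A=\bigoplus_{\mathbb N}\mathbb Z/2$. Let $(\bigoplus_IA)\rtimes G$ and $(\bigoplus_I\mathbb Z)\rtimes G$ act on $X^I$, where $G$ permutes the coordinates and the $i$-th copy of $A$, or of $\mathbb Z$, acts on the $i$-th coordinate as above. The orbits agree: in either case the orbit of $x$ consists of the points $y$ such that, for some $g\in G$, the coordinates of $y$ and $gx$ lie in the same orbit for every $i$ and are equal for all but finitely many $i$. Both actions are free off a null set. If $g\ne1$, choose $i$ with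 $g^{-1}i\ne i$; a point fixed by $(b,g)$ satisfies $x_i=b_ix_{g^{-1}i}$, which has probability $0$ because the two coordinates are independent and $\mu$ has no atoms. If $g=1$, use freeness on $X$. So these two groups are ME. If $G$ is torsion, the first group is torsion, while the second contains $\mathbb Z$. Any proof for $\Gamma_P$ must therefore use that its lamps have two states. It will be used through the rigidity of the cube.

## 3. From a coupling to an uncountable group, and why one must go further

Let $\Gamma=\Gamma_P$ and let $\Lambda$ be ME to $\Gamma$ with coupling $\Omega$. Nothing is known about $\Lambda$, but $\Sigma=\Lambda\backslash(\Omega\times\Omega)$ is a self-coupling of $\Gamma$. Suppose every self-coupling $\Sigma$ of $\Gamma$ had a measurable map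
$$f:\Sigma\to\mathcal A,\qquad f_{(\gamma,\eta)s}=\gamma f_s\eta^{-1},$$
to some *countable* group $\mathcal A\ge\Gamma$ in which only $1$ has a finite $\Gamma$-conjugation orbit. Section 9 will show that $\Lambda$ then maps to $\mathcal A$ with finite kernel, and that its image is commensurable with $\Gamma$ inside $\mathcal A$. So we need a countable target.

The first thing to try is to use (T) for the vertex stabilizer $G$. Since $G$ has (T) and $\Gamma$ acts on a cube, one expects $G$ to fix something in the cube, measurably along the coupling. As $G$ determines the vertex $0$, this should match vertices on the two sides, and so give a bijection $f_s:N\to N$ for a.e. $s$, with $f_{(\gamma,\eta)s}=\gamma f_s\eta^{-1}$. This works (Sections 6 and 7). But it stops exactly there: the group of all bijections of $N$ is uncountable, an invariant measure on it may have no atoms, and (3) says nothing.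

To go on, we look for structure on $N$ that every $f_s$ must respect. Stabilizers of points give such a structure: "having a finite orbit under the stabilizer of $t$" will pass through $f_s$, by the finite-orbit principle. So the plan is to compute this notion on $N$, and to check that it detects the classes and the triples $\mathcal T$. Maps respecting $\mathcal T$ respect the multiplication of the finitely generated group $P$, and there are only countably many of them.

## 4. Finite orbits of stabilizers

For a group $H$ acting on a set $X$ and a finite $t\subset X$, let $H_{(t)}$ be the pointwise stabilizer of $t$, and let $\mathrm{acl}(t)$ be the set of points with a finite $H_{(t)}$-orbit. For instance, for the finitary permutations of $\mathbb N$ one has $\mathrm{acl}(t)=t$, while for the infinite dihedral group on $\mathbb Z$ one has $\mathrm{acl}(\{0\})=\mathbb Z$, because the stabilizer of $0$ has order two.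

From here to the end of Section 5, $P$ is ICC with (T). Write $\Gamma=\Gamma_P$. For finite $t\subset N$ and finite $E\subset I$ put
$$\mathrm{acl}(t)=\{n\in N:|\Gamma_{(t)}n|<\infty\},\qquad \mathrm{acl}_I(E)=\{i\in I:|G_{(E)}i|<\infty\}\supseteq E .$$
Both are equivariant: $\mathrm{acl}(\gamma t)=\gamma\,\mathrm{acl}(t)$ and $\mathrm{acl}_I(gE)=g\,\mathrm{acl}_I(E)$. The stabilizer of $n\in N$ is $\Gamma_n=nGn^{-1}$.

**Lemma 1.** *All $G$-orbits on $N\setminus\{0\}$ are infinite. Every finite-index subgroup of $\Gamma_n$ has $n$ as its only fixed point in $N$.*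

*Proof.* By (1), $G$ is transitive on each class, and classes are infinite. If $n$ has a finite $G$-orbit, a finite-index subgroup of $G$ fixes $n$, hence permutes the finite set $n\subset I$, so a smaller finite-index subgroup fixes each $i\in n$. Then each $i\in n$ has a finite $G$-orbit, which is impossible; so $n=0$. If a finite-index subgroup of $G=\Gamma_0$ fixes $n'$, then $n'$ has a finite $G$-orbit, so $n'=0$. Translating by $n$ gives the second claim for $\Gamma_n$. $\square$

**Lemma 2.** *Let $t=\{0,n_1,\dots,n_k\}$ and $E=n_1\cup\dots\cup n_k$. Then $\mathrm{acl}(t)=\mathrm{Fin}(\mathrm{acl}_I(E))$. Consequently $\mathrm{acl}(\{n,n'\})=n+\mathrm{Fin}(\mathrm{acl}_I(n+n'))$.*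

*Proof.* $\Gamma_{(t)}$ consists of the $g\in G$ preserving each $n_j$. It permutes the finite set $E$, and the kernel of this action is $G_{(E)}$, so $G_{(E)}$ has finite index in $\Gamma_{(t)}$. Thus $n\in\mathrm{acl}(t)$ if and only if $n$ has a finite $G_{(E)}$-orbit. As in Lemma 1, this holds if and only if each $i\in n$ has a finite $G_{(E)}$-orbit. For the last claim, translate by $n$: $\{n,n'\}=n\cdot\{0,n+n'\}$. $\square$

The next lemma recovers the edges of the cube from $\mathrm{acl}$.

**Lemma 3.** *$\mathrm{acl}_I(\{i\})=\{i\}$ for all $i\in I$. For $n\ne n'$ in $N$: $|\mathrm{acl}(\{n,n'\})|=2$ if and only if $|n+n'|=1$.*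

*Proof.* By transitivity let $i=1_{ab}$, and let $c$ be the third vertex. The stabilizer of $i$ is $\{g_a=g_b\}$. On $I_{ab}$ it acts by conjugation, with infinite orbits off $1_{ab}$ by ICC. Each of the other two classes involves $g_c$ and one of $g_a,g_b$; as $g_c$ is independent of $g_a=g_b$, the stabilizer is transitive on it. So $\mathrm{acl}_I(\{i\})=\{i\}$. By Lemma 2, $|\mathrm{acl}(\{n,n'\})|=|\mathrm{Fin}(\mathrm{acl}_I(n+n'))|$. This is $2$ if $|n+n'|=1$, and at least $4$ if $|n+n'|\ge2$, because $\mathrm{acl}_I(n+n')\supseteq n+n'$. $\square$

Next come the classes.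

**Lemma 4.** *If $\emptyset\ne E\subset I_{ab}$ is finite, then $\mathrm{acl}_I(E)\subset I_{ab}$. If $S$ is a finite generating set of $P$ and $E=\{1_{ab}\}\cup\{s_{ab}:s\in S\}$, then $\mathrm{acl}_I(E)=I_{ab}$.*

*Proof.* Let $c$ be the third vertex. The factor $P$ of $G$ at $c$ fixes $I_{ab}$ pointwise, so it lies in $G_{(E)}$. It acts freely, by left or right multiplication, on the other two classes, so it has only infinite orbits there. This proves the first claim. For the second, an element fixing $E$ has $g_a=g_b=:g$ and $gsg^{-1}=s$ for $s\in S$, so $g\in C_P(S)=Z(P)=1$. Hence $G_{(E)}$ is exactly the factor at $c$, which fixes $I_{ab}$ pointwise. $\square$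

If $E$ meets two classes, the answer depends on centralizers in $P$, about which we know little. It is enough that the result is either everything or thin. A subset of $I_{ab}$ is called a left coset if it is one under the identification $p_{ab}\leftrightarrow p$ with $P$.

**Lemma 5.** *Let $E\subset I$ be finite, meeting at least two classes, with $\mathrm{acl}_I(E)\ne I$. Then $\mathrm{acl}_I(E)$ meets each class in a left coset of a subgroup of infinite index in $P$.*

*Proof.* $G$ is transitive on the product of two distinct classes. To check this, hold the shared vertex fixed: for $12$ and $13$ put $g_1=1$ and vary $g_2,g_3$; for $12$ and $23$ put $g_2=1$ and vary $g_1,g_3$; for $13$ and $23$ put $g_3=1$ and vary $g_1,g_2$. So some translate $g^{-1}E$ contains the points $1$ of two classes, whose common stabilizer is the diagonal of $P^3$. The diagonal acts on every class by conjugation. Hence $G_{(g^{-1}E)}=\{(x,x,x):x\in C\}$ with $C=C_P(S)$ for a finite $S\subset P$, and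
$$\mathrm{acl}_I(g^{-1}E)=A_{12}\cup A_{13}\cup A_{23},\quad A=\{q\in P:[C:C\cap C_P(q)]<\infty\},\quad A_{ab}=\{q_{ab}:q\in A\}.\tag{4}$$
$A$ is a subgroup, since $C_P(qr)\supseteq C_P(q)\cap C_P(r)$ and $C_P(q^{-1})=C_P(q)$. Translating back, $\mathrm{acl}_I(E)$ meets $I_{ab}$ in $g_aAg_b^{-1}=g_ag_b^{-1}\cdot(g_bAg_b^{-1})$, a left coset of a conjugate of $A$.

It remains to show that $[P:A]=\infty$. Suppose $[P:A]<\infty$. As $P$ is finitely generated, so is $A$, say $A=\langle a_1,\dots,a_m\rangle$. Then $C_0=C\cap\bigcap_jC_P(a_j)$ has finite index in $C$. An element of $C_0$ centralizes the finite-index subgroup $A$, so its conjugacy class in $P$ is finite, and by ICC it is $1$. So $C_0=1$ and $C$ is finite. But then $A=P$ by the definition of $A$, and $\mathrm{acl}_I(E)=I$, contrary to hypothesis. $\square$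

Finally, the triples.

**Lemma 6.** *$\mathcal T$ is exactly the collection of sets $\mathrm{acl}_I(\{i,j\})$ with $i,j$ in distinct classes.*

*Proof.* After a translation $i,j$ are the points $1$ of their classes. In (4) we have $C=P$, so $A$ is the set of elements with a finite conjugacy class, and $A=1$. So $\mathrm{acl}_I(\{i,j\})$ is a $G$-translate of $\{1_{12},1_{23},1_{13}\}$, hence in $\mathcal T$. Conversely, $\mathcal T$ is the $G$-orbit of $\{1_{12},1_{23},1_{13}\}=\mathrm{acl}_I(\{1_{12},1_{13}\})$. $\square$

**Why three classes.** Suppose we had used a single class: $P\times P$ acting on one copy of $P$ by $(g,h)p=gph^{-1}$. Suppose that $P$ is such that all nontrivial elements have finite centralizers; nothing in the argument so far excludes this. Any set with at least two points has a translate containing $1$ and some $q\ne1$; its pointwise stabilizer lies in $\{(x,x):x\in C_P(q)\}$, which is finite, so its closure is everything. Then every permutation of the class respects $\mathrm{acl}_I$, and the target is uncountable again. Two classes, $I_{12}\sqcup I_{23}$ with $P^3$, do not help for such a $P$. A set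 with at least two points, all in one class, has closure that class: a translate contains $1$ and some $q\neq 1$ of that class, so its stabilizer is a finite group times the full factor at the third vertex, which fixes this class pointwise and acts freely on the other. A pair with one point in each class is its own closure, because the stabilizer of $\{1_{12},1_{23}\}$ is the full diagonal. Every other finite set meeting both classes has a translate containing $1_{12}$, $1_{23}$ and a third point $q\ne1$, so its pointwise stabilizer is finite and its closure is everything. So any pair of permutations of the two classes respects closures. With the third class, the closure of a pair acquires a third point, and that point records a product in $P$.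

## 5. Bijections that preserve the multiplication table

**Definition.** Let $P_1,P_2$ be ICC with (T). A *net isomorphism* is a bijection $\sigma:I(P_1)\to I(P_2)$ mapping classes to classes and $\mathcal T(P_1)$ onto $\mathcal T(P_2)$.

For example, every $g\in G$ is a net isomorphism for $P_1=P_2=P$, and so is an automorphism of $P$ applied to all labels.

**Lemma 7.** *If there is a net isomorphism $I(P_1)\to I(P_2)$, then $P_1\cong P_2$. There are only countably many net isomorphisms $I(P_1)\to I(P_2)$.*

*Proof.* **Step 1: reduce to maps that preserve the names of the classes.** For $a<b$ write $p_{ba}:=(p^{-1})_{ab}$. Formula (1) then holds for all ordered pairs, since $g\cdot p_{ba}=(g_ap^{-1}g_b^{-1})_{ab}=(g_bpg_a^{-1})_{ba}$. Let $\pi\in S_3$ act on $I$ by $\pi(p_{ab})=p_{\pi(a)\pi(b)}$, which is compatible with the notation. Then $\pi(g\cdot p_{ab})=(g_apg_b^{-1})_{\pi(a)\pi(b)}=g^\pi\cdot\pi(p_{ab})$, where $(g^\pi)_{\pi(a)}=g_a$; so $\pi$ normalizes the action of $G$. It fixes the set $\{1_{12},1_{23},1_{13}\}$, because $1_{ba}=1_{ab}$. Hence it preserves the $G$-orbit $\mathcal T$ of this set. The group $S_3$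 induces all six permutations of the three classes. So, after composing $\sigma$ with one of six maps, we may assume that $\sigma$ maps each class to the class of the same name.

**Step 2: read off an isomorphism.** Write $\sigma$ as bijections $u,v,w:P_1\to P_2$ on $I_{12},I_{23},I_{13}$. That $\sigma$ maps $\mathcal T(P_1)$ into $\mathcal T(P_2)$ means
$$u(p)\,v(k)=w(pk)\qquad(p,k\in P_1).$$
Taking $k=1$, then $p=1$, then both: $u(p)=w(p)v(1)^{-1}$, $v(k)=u(1)^{-1}w(k)$, $u(1)v(1)=w(1)$. Therefore $w(pk)=w(p)v(1)^{-1}u(1)^{-1}w(k)=w(p)w(1)^{-1}w(k)$. So $\theta(x)=w(1)^{-1}w(x)$ satisfies $\theta(pk)=\theta(p)\theta(k)$, and it is bijective: an isomorphism $P_1\to P_2$.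

**Step 3: count.** The pair $u(1),v(1)$ determines $w(1)$. With $\theta$ it determines $w=w(1)\theta$, then $u$ and $v$. As $P_1$ is finitely generated and $P_2$ is countable, there are countably many $\theta$, hence countably many $\sigma$. $\square$

Let $\mathcal A=\mathcal A_P$ be the group of all bijections of $N$ of the form $n\mapsto n_0+\sigma(n)$, with $n_0\in N$ and $\sigma:I\to I$ a net isomorphism. By Lemma 7 it is countable.

**Lemma 8.** *The action on $N$ embeds $\Gamma$ in $\mathcal A$. If $a\in\mathcal A$ has a finite conjugation orbit under $\Gamma$, then $a=1$.*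

*Proof.* $G$ preserves the classes and $\mathcal T$, so $\Gamma$ acts through $\mathcal A$. If $(n,g)$ acts trivially, then $n=0$ (apply it to $0$) and $g$ acts trivially on $I$ (apply it to singletons). Since $g$ fixes $1_{12}$ and $1_{13}$, $g_1=g_2=g_3$, and this element lies in $Z(P)=1$. For the second claim, $a$ commutes with a finite-index subgroup $\Gamma_0\le\Gamma$. For each $n\in N$, $a$ preserves the fixed-point set of $\Gamma_0\cap\Gamma_n$, a finite-index subgroup of $\Gamma_n$. By Lemma 1 this set is $\{n\}$. So $a(n)=n$ for all $n$. $\square$

## 6. Property (T) gives finite equivariant sets of vertices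

For Sections 6 to 8 fix ICC groups $P_1,P_2$ with (T). Write $\Gamma_j=\Gamma_{P_j}=N_j\rtimes G_j$, and let $(\Sigma,m)$ be a coupling of $\Gamma_1$ and $\Gamma_2$, written as an action of $\Gamma_1\times\Gamma_2$.

**Lemma 9.** *There is a measurable $B:\Sigma\to\mathrm{Fin}^*(N_1)$ with $B((\gamma,g)s)=\gamma B(s)$ for a.e. $s$ and all $\gamma\in\Gamma_1$, $g\in G_2$.*

*Proof.* **Step 1: the cocycle of $G_2$.** This rewrites the problem on a probability space. Let $Z$ be a fundamental domain for $\Gamma_1$ of finite measure, with $\mu$ the normalization of $m|_Z$ to a probability measure. For $g\in G_2$ and $z\in Z$ let $\alpha(g,z)\in\Gamma_1$ and $g*z\in Z$ be the unique elements with $(\alpha(g,z),g)z=g*z$. This is the action of $G_2$ on $\Gamma_1\backslash\Sigma$, so $*$ preserves $\mu$. Applying the definition twice,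
$$\alpha(gh,z)=\alpha(g,h*z)\,\alpha(h,z).\tag{5}$$

**Step 2: a Hilbert space in which far vertices are nearly orthogonal.** Let $I=I(P_1)$ and $d(n,n')=|n+n'|$ on $N_1$; this is a $\Gamma_1$-invariant metric. For $t>0$ the kernel $e^{-td}$ is positive definite (an instance of Schoenberg's theorem, as $d(n,n')=\|1_n-1_{n'}\|^2_{\ell^2(I)}$). Directly: let $r=e^{-t}$, let $e,e'$ be orthonormal in $\mathbb R^2$, and put $x_i(n)=e$ if $i\notin n$ and $x_i(n)=re+\sqrt{1-r^2}\,e'$ if $i\in n$. For $n,n'$ in a finite family with union $U$,
$$e^{-td(n,n')}=\prod_{i\in U}\langle x_i(n),x_i(n')\rangle=\Bigl\langle\bigotimes_{i\in U}x_i(n),\bigotimes_{i\in U}x_i(n')\Bigr\rangle .$$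
So there are a separable real Hilbert space $H_t$ and unit vectors $\xi_t(n)$, $n\in N_1$, with dense span and $\langle\xi_t(n),\xi_t(n')\rangle=e^{-td(n,n')}$. Since $d$ is $\Gamma_1$-invariant, there is an orthogonal representation $U_t$ of $\Gamma_1$ on $H_t$ with $U_t(\gamma)\xi_t(n)=\xi_t(\gamma n)$.

**Step 3: almost invariant vectors, then invariant ones.** Here (T) enters. Let $G_2$ act on $L^2(Z,\mu;H_t)$ by
$$(gF)(z)=U_t(\alpha(g,g^{-1}*z))\,F(g^{-1}*z).$$
By (5) this is an action, and it is orthogonal because $*$ preserves $\mu$. Let $F_t$ be the constant unit vector $\xi_t(0)$. For each $g$, by dominated convergence,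
$$\langle gF_t,F_t\rangle=\int_Ze^{-t\,d(\alpha(g,g^{-1}*z)0,\,0)}\,d\mu(z)\longrightarrow1\qquad(t\to0),$$
so $\|gF_t-F_t\|^2=2-2\langle gF_t,F_t\rangle\to0$. The group $G_2=P_2^3$ has (T); take $Q$ and $\varepsilon$ as in the definition. By complexification the inequality also holds for orthogonal representations. Apply it to the component $v$ of $F_t$ orthogonal to the invariant vectors. As $gv-v=gF_t-F_t$, we get $\|v\|\le\varepsilon^{-1}\max_{g\in Q}\|gF_t-F_t\|\to0$. So for every $\delta>0$ there are $t>0$ and an invariant $F=F_t-v$ with $\|F-F_t\|\le\delta$. Invariance says $F(g*z)=U_t(\alpha(g,z))F(z)$ a.e.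

**Step 4: bounded equivariant sets of vertices.** We turn $F$ into subsets of $N_1$. Put
$$Y(z)=\{n\in N_1:\langle F(z),\xi_t(n)\rangle>1/4\}.$$

- Equivariance: $\langle U_t(\alpha(g,z))F(z),\xi_t(n)\rangle=\langle F(z),\xi_t(\alpha(g,z)^{-1}n)\rangle$, so $Y(g*z)=\alpha(g,z)Y(z)$.
- $Y(z)$ is $d$-bounded. For fixed $n'$, $\langle\xi_t(n'),\xi_t(n)\rangle\to0$ as $d(0,n)\to\infty$, and the same holds for a finite linear combination of the $\xi_t(n')$ in place of $\xi_t(n')$. Approximate $F(z)$ within $1/8$ by such a combination; since $\|\xi_t(n)\|=1$, we get $\langle F(z),\xi_t(n)\rangle<1/4$ for $d(0,n)$ large.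
- If $\|F(z)-\xi_t(0)\|<1/2$, then $\langle F(z),\xi_t(0)\rangle>1/2$ and $0\in Y(z)$. By Chebyshev's inequality $\{z:Y(z)\ne\emptyset\}$ has measure at least $1-4\delta^2$. It is invariant by equivariance.

Choose $\delta_k\to0$ and the corresponding sets $Y_k(z)$. For a.e. $z$ some $Y_k(z)$ is nonempty; let $k(z)$ be the first such $k$, which is a $G_2$-invariant function of $z$. Put $Y(z)=Y_{k(z)}(z)$. Now $Y(z)$ is bounded, nonempty and equivariant for a.e. $z$. It need not be finite, since balls in the cube are infinite.

**Step 5: circumcenters.** A bounded set in a Hilbert space has a canonical center. $\Gamma_1$ acts by affine isometries on real $\ell^2(I)$: $g\in G_1$ permutes coordinates, and $n\in N_1$ replaces $v_i$ by $1-v_i$ for $i\in n$. Then $\gamma1_n=1_{\gamma n}$. Put $r(z,v)=\sup_{n\in Y(z)}\|v-1_n\|<\infty$ and $r_0(z)=\inf_vr(z,v)$. If $r(z,v),r(z,w)\le r_0+\epsilon$, then for each $n\in Y(z)$ the parallelogram law gives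
$$\bigl\|\tfrac{v+w}2-1_n\bigr\|^2=\tfrac12\|v-1_n\|^2+\tfrac12\|w-1_n\|^2-\tfrac14\|v-w\|^2\le(r_0+\epsilon)^2-\tfrac14\|v-w\|^2 .$$
Taking the supremum over $n$, $r_0^2\le(r_0+\epsilon)^2-\frac14\|v-w\|^2$. So minimizing sequences are Cauchy, and there is a unique minimizer $c(z)$. It is measurable: $r$ is measurable in $z$ and $1$-Lipschitz in $v$, so $r_0(z)$ is the infimum over a fixed dense sequence, and $c(z)$ is the limit as $j\to\infty$ of the first $v$ in that sequence with $r(z,v)<r_0(z)+1/j$. Since $r(g*z,\alpha(g,z)v)=r(z,v)$, uniqueness gives $c(g*z)=\alpha(g,z)c(z)$.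

**Step 6: rounding.** We return from $\ell^2(I)$ to vertices. For $c\in\ell^2(I)$ let $R(c)$ be the set of $n\in N_1$ such that $i\in n$ whenever $c_i>1/2$ and $i\notin n$ whenever $c_i<1/2$. Only finitely many $i$ satisfy $c_i\ge1/2$, so $R(c)$ is finite and nonempty. Flipping $c_i$ to $1-c_i$ exchanges $c_i>1/2$ and $c_i<1/2$, so $R(\gamma c)=\gamma R(c)$ for $\gamma\in\Gamma_1$. Two examples: for the set $\{0,\{i\}\}$ the circumcenter is $\frac12 1_{\{i\}}$ and rounding returns $\{0,\{i\}\}$. For the infinite set of all singletons, $\sup_i\|v-1_{\{i\}}\|^2=\|v\|^2+1-2\inf_iv_i\ge\|v\|^2+1$, because $v_i\to0$; so the circumcenter is $0$, and rounding returns $\{0\}$.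

Define $B(\gamma z)=\gamma R(c(z))$ for $\gamma\in\Gamma_1$, $z\in Z$. Equivariance under $\Gamma_1$ is built in. For $g\in G_2$ we have $(1,g)\gamma z=\gamma\,\alpha(g,z)^{-1}(g*z)$, so
$$B((1,g)\gamma z)=\gamma\,\alpha(g,z)^{-1}R(\alpha(g,z)c(z))=\gamma R(c(z))=B(\gamma z).\qquad\square$$

By symmetry there is a measurable $B':\Sigma\to\mathrm{Fin}^*(N_2)$ with $B'((g,\eta)s)=\eta B'(s)$ for $g\in G_1$, $\eta\in\Gamma_2$.

## 7. From finite sets to bijections of the cubes

**Lemma 10.** *There are bijections $f_s:N_2\to N_1$, measurable in $s$, with $f_{(\gamma,\eta)s}=\gamma f_s\eta^{-1}$ for all $\gamma\in\Gamma_1$, $\eta\in\Gamma_2$ and a.e. $s$.*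

*Proof.* **Step 1: set-valued maps in both directions.** For $a=\delta0\in N_2$ with $\delta\in\Gamma_2$ put $B_s(a)=B((1,\delta^{-1})s)\subset N_1$. Since $\delta$ is determined up to right multiplication by $G_2$, and $B$ is $G_2$-invariant, this is well defined. Moreover
$$B_{(\gamma,\eta)s}(\eta a)=B((1,\delta^{-1}\eta^{-1})(\gamma,\eta)s)=B((\gamma,\delta^{-1})s)=\gamma B_s(a).\tag{6}$$
Similarly, for $b=\epsilon0\in N_1$ put $B'_s(b)=B'((\epsilon^{-1},1)s)\subset N_2$; then
$$B'_{(\gamma,\eta)s}(\gamma b)=\eta B'_s(b).\tag{7}$$

**Step 2: going forth and back returns to the start.** Let $M_s=\bigcup_{b\in B_s(0)}B'_s(b)\in\mathrm{Fin}^*(N_2)$. For $\gamma\in\Gamma_1$ and $g\in G_2$, (6) with $a=0=g0$ gives $B_{(\gamma,g)s}(0)=\gamma B_s(0)$, and then (7) gives $M_{(\gamma,g)s}=gM_s$. So $M$ descends to a $G_2$-equivariant map from the finite measure space $\Gamma_1\backslash\Sigma$ to the countable set $\mathrm{Fin}^*(N_2)$. By (3), $M_s$ has a finite $G_2$-orbit for a.e. $s$. Then so do its finitely many elements, and by Lemma 1 $M_s=\{0\}$.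

Now let $a=\delta0\in N_2$ and apply this at $s'=(1,\delta^{-1})s$. By (6), $B_{s'}(0)=B_s(a)$; by (7), $B'_{s'}(b)=\delta^{-1}B'_s(b)$. So $\bigcup_{b\in B_s(a)}\delta^{-1}B'_s(b)=\{0\}$, that is,
$$B'_s(b)=\{a\}\quad\text{for all }a\in N_2,\ b\in B_s(a).$$
Exchanging the roles of the two sides, $B_s(a)=\{b\}$ for all $b\in N_1$, $a\in B'_s(b)$.

**Step 3: conclude.** Given $a$, pick $b\in B_s(a)$. Then $B'_s(b)=\{a\}$, so $a\in B'_s(b)$ and hence $B_s(a)=\{b\}$. So $B_s$ is single-valued. Likewise $B'_s$ is single-valued, and the two are mutually inverse. Let $f_s$ be the map given by $B_s$. The equivariance is (6). $\square$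

This is the point of Section 3 where a naive argument stops. The next lemma says what more $f_s$ preserves.

**Lemma 11.** *For a.e. $s$ and all finite $t\subset N_2$: $f_s(\mathrm{acl}(t))=\mathrm{acl}(f_s(t))$.*

*Proof.* **Step 1: fix everything countable.** Regard $t$ as a tuple, fix a tuple $t'$ in $N_1$ and $n\in\mathrm{acl}(t)$. Let $O=\Gamma_{2,(t)}n$, a finite set, and $\Sigma'=\{s:f_s(t)=t'\}$. By Lemma 10, $\Sigma'$ is invariant under $\Gamma_{1,(t')}\times\Gamma_{2,(t)}$. There are countably many choices of $t,t',n$, so it suffices to show $f_s(n)\in\mathrm{acl}(t')$ for a.e. $s\in\Sigma'$.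

**Step 2: $\Gamma_{2,(t)}\backslash\Sigma'$ has finite measure.** If $s\in\Sigma'$ and $\eta s\in\Sigma'$ with $\eta\in\Gamma_2$, then $f_s(\eta^{-1}t)=f_{\eta s}(t)=t'=f_s(t)$, so $\eta\in\Gamma_{2,(t)}$. Let $D_2$ be a fundamental domain for $\Gamma_2$ of finite measure and write $\Gamma_2=\bigsqcup_j\Gamma_{2,(t)}r_j$. Then $\Sigma'\cap\bigcup_jr_jD_2$ is a fundamental domain for $\Gamma_{2,(t)}$ on $\Sigma'$, of measure $\sum_jm(D_2\cap r_j^{-1}\Sigma')$. The sets $r_j^{-1}\Sigma'$ are disjoint: if $r_j^{-1}s=r_k^{-1}s'$ with $s,s'\in\Sigma'$, then $r_kr_j^{-1}s=s'\in\Sigma'$, so $r_kr_j^{-1}\in\Gamma_{2,(t)}$ and $j=k$. So the measure is at most $m(D_2)<\infty$.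

**Step 3: apply the finite-orbit principle.** The map $s\mapsto f_s(O)\in\mathrm{Fin}^*(N_1)$ on $\Sigma'$ is $\Gamma_{2,(t)}$-invariant, since $f_{\eta s}(O)=f_s(\eta^{-1}O)=f_s(O)$, and it is $\Gamma_{1,(t')}$-equivariant. By (3), for a.e. $s\in\Sigma'$ the finite set $f_s(O)$ has a finite $\Gamma_{1,(t')}$-orbit. Hence so does its element $f_s(n)$, which means $f_s(n)\in\mathrm{acl}(t')$.

**Step 4: the other inclusion.** We have shown $f_s(\mathrm{acl}(t))\subset\mathrm{acl}(f_s(t))$ for a.e. $s$ and all $t$. The maps $f_s^{-1}$ satisfy $f_{(\gamma,\eta)s}^{-1}=\eta f_s^{-1}\gamma^{-1}$, so the same argument gives $f_s^{-1}(\mathrm{acl}(f_s(t)))\subset\mathrm{acl}(t)$. $\square$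

## 8. The bijections come from net isomorphisms

**Lemma 12 (Neumann's lemma).** *A group $P$ is not a finite union of left cosets of subgroups of infinite index.*

*Proof.* Take such a covering with the smallest number $k\ge1$ of distinct subgroups $H_1,\dots,H_k$ involved. As $H_k$ has infinite index, some coset $gH_k$ is not among the finitely many listed cosets of $H_k$. Left cosets of $H_k$ are disjoint, so $gH_k$ is covered by the listed cosets of $H_1,\dots,H_{k-1}$. If $k=1$ this contradicts $gH_k\ne\emptyset$. If $k>1$, left translation shows that every coset of $H_k$ is covered by finitely many left cosets of $H_1,\dots,H_{k-1}$. So $P$ is covered using fewer subgroups, contradicting minimality. $\square$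

**Proposition 13.** *For a.e. $s$, $f_s(n)=n_s+\sigma_s(n)$ with $n_s\in N_1$ and $\sigma_s:I(P_2)\to I(P_1)$ a net isomorphism.*

*Proof.* Fix $s$ as in Lemmas 10 and 11.

**Step 1: $f_s$ is an isomorphism of cubes, so it comes from a bijection $\sigma$ of the lamps.** By Lemmas 11 and 3, $|n+n'|=1$ if and only if $|f_s(n)+f_s(n')|=1$. So $f_s$ is an isomorphism of the graphs "differ at one lamp", and it preserves their path metric $|n+n'|$. Put $n_s=f_s(0)$ and $f=n_s+f_s$. Then $f(0)=0$ and $|f(n)|=|n|$, so $f(\{i\})=\{\sigma(i)\}$ for a bijection $\sigma:I(P_2)\to I(P_1)$. We show $f(n)=\sigma(n)$ by induction on $k=|n|$, the case $k\le1$ being clear. Let $k\ge2$. For each $i\in n$, the set $f(n)$ has size $k$ and is adjacent to $f(n\setminus\{i\})=\sigma(n\setminus\{i\})$, of size $k-1$; so it contains it. Hence $f(n)\supseteq\sigma(n)$, and both have size $k$. This step uses that lamps have two states.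

**Step 2: $\sigma$ respects $\mathrm{acl}_I$.** Let $E\subset I(P_2)$ be finite and apply Lemma 11 to $t=\{0\}\cup\{\{i\}:i\in E\}$. Here $f_s(t)$ is the translate by $n_s$ of $\{0\}\cup\{\{\sigma(i)\}:i\in E\}$. By Lemma 2, $n_s+\sigma(\mathrm{Fin}(\mathrm{acl}_I(E)))=n_s+\mathrm{Fin}(\mathrm{acl}_I(\sigma(E)))$. So
$$\sigma(\mathrm{acl}_I(E))=\mathrm{acl}_I(\sigma(E)).\tag{8}$$

**Step 3: $\sigma$ maps classes to classes.** By Lemma 4 each class of $I(P_2)$ is $\mathrm{acl}_I(E)$ for a finite nonempty $E$. By (8) the images $X_1,X_2,X_3$ of the three classes have the form $\mathrm{acl}_I(E')$ with $E'$ finite nonempty, and they partition $I(P_1)$; none of them is all of $I(P_1)$. If $E'$ lies in one class, then so does $X_l$, by Lemma 4 (type 1). Otherwise $X_l$ meets every class in a left coset of a subgroup of infinite index, by Lemma 5 (type 2). Suppose some $X_l$ has type 2. Then at most two have type 1, so some class $J$ contains no type 1 set, and is therefore disjoint from all type 1 sets. Hence $J\cong P_1$ is covered by at most three left cosets of subgroups of infinite index, contradicting Lemma 12. So all $X_l$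 have type 1. Three sets, each inside one class, partition the union of three nonempty classes; so each class contains exactly one of them and equals it.

**Step 4: $\sigma$ maps $\mathcal T(P_2)$ onto $\mathcal T(P_1)$.** By Lemma 6 the members of $\mathcal T$ are the sets $\mathrm{acl}_I(\{i,j\})$ with $i,j$ in distinct classes. By (8) and Step 3, $\sigma$ and $\sigma^{-1}$ both preserve sets of this form. $\square$

**Proof of Theorem C.** If $\Gamma_{P_1}$ and $\Gamma_{P_2}$ are ME, take a coupling; its measure is nonzero, so Proposition 13 provides at least one net isomorphism, and $P_1\cong P_2$ by Lemma 7. Conversely, if $P_1\cong P_2$ then $\Gamma_{P_1}\cong\Gamma_{P_2}$, and isomorphic groups are ME (a group with counting measure, acted on from the left and from the right). $\square$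

**Corollary 14.** *Every self-coupling $\Sigma$ of $\Gamma=\Gamma_P$ carries a measurable map $f:\Sigma\to\mathcal A_P$, with $\mathcal A_P$ countable, such that $f_{(\gamma,\eta)s}=\gamma f_s\eta^{-1}$ for a.e. $s$ and all $\gamma,\eta\in\Gamma$.*

This is Lemma 10 and Proposition 13 with $P_1=P_2=P$.

## 9. Groups measure-equivalent to $\Gamma_P$: proof of Theorem A

Let $\Gamma=\Gamma_P$, $\mathcal A=\mathcal A_P$, and let $(\Omega,m)$ be a coupling of $\Gamma$ and a countable group $\Lambda$, with fundamental domains $Z$ for $\Gamma$ and $D$ for $\Lambda$ of finite measure.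

**Step 1: a self-coupling.** The purpose is to make Corollary 14 apply. Let $\Sigma=\Lambda\backslash(\Omega\times\Omega)$ for the diagonal action; both $\Omega\times D$ and $D\times\Omega$ are fundamental domains. Let $\Gamma\times\Gamma$ act by $(\gamma,\eta)[\omega_1,\omega_2]=[\gamma\omega_1,\eta\omega_2]$; this preserves the quotient measure. The first factor acts freely: if $[\gamma\omega_1,\omega_2]=[\omega_1,\omega_2]$, then some $\lambda$ satisfies $\lambda\omega_2=\omega_2$ and $\lambda\omega_1=\gamma\omega_1$, so $\lambda=1$ and $\gamma=1$. The second factor is treated in the same way. Identifying $\Sigma$ with $\Omega\times D$, the first factor has fundamental domain $Z\times D$; identifying it with $D\times\Omega$, the second has $D\times Z$. Both have finite measure. So $\Sigma$ is a self-coupling of $\Gamma$, and Corollary 14 gives a measurable $F:\Omega\times\Omega\to\mathcal A$ with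
$$F(\lambda\omega_1,\lambda\omega_2)=F(\omega_1,\omega_2),\qquad F(\gamma\omega_1,\eta\omega_2)=\gamma F(\omega_1,\omega_2)\eta^{-1}\quad\text{a.e.}$$

**Step 2: the cocycle identity.** We want to separate variables in $F$. Let
$$\Theta(\omega_1,\omega_2,\omega_3)=F(\omega_1,\omega_2)F(\omega_2,\omega_3)F(\omega_1,\omega_3)^{-1}.$$
It is invariant under the diagonal action of $\Lambda$, and under $\Gamma$ acting on $\omega_2$ or on $\omega_3$, since the factors $\gamma^{-1}\gamma$ cancel; and $\Theta(\gamma\omega_1,\omega_2,\omega_3)=\gamma\,\Theta(\omega_1,\omega_2,\omega_3)\,\gamma^{-1}$. The group $\Lambda\times\Gamma\times\Gamma$, with $\Lambda$ acting diagonally and the copies of $\Gamma$ on $\omega_2$ and on $\omega_3$, acts freely on $\Omega^3$ with fundamental domain $D\times Z\times Z$: first move $\omega_1$ into $D$ by a unique $\lambda$, then the other two coordinates into $Z$. This domain has finite measure. So $\Theta$ descends to a map from a finite measure space with a measure-preserving $\Gamma$-action (on $\omega_1$) to the countable set $\mathcal A$, equivariant for conjugation. By (3) its values have finite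 $\Gamma$-conjugation orbits, and by Lemma 8 $\Theta=1$ a.e.

**Step 3: a homomorphism $\Lambda\to\mathcal A$.** By Fubini choose $\omega_0$ such that $\varphi(\omega):=F(\omega,\omega_0)$ satisfies $F(\omega_1,\omega_2)=\varphi(\omega_1)\varphi(\omega_2)^{-1}$ for a.e. $(\omega_1,\omega_2)$, and $\varphi(\gamma\omega)=\gamma\varphi(\omega)$ for a.e. $\omega$ and all $\gamma\in\Gamma$. For $\lambda\in\Lambda$, invariance of $F$ reads $\varphi(\lambda\omega_1)\varphi(\lambda\omega_2)^{-1}=\varphi(\omega_1)\varphi(\omega_2)^{-1}$, that is,
$$\varphi(\omega_1)^{-1}\varphi(\lambda\omega_1)=\varphi(\omega_2)^{-1}\varphi(\lambda\omega_2)\quad\text{for a.e. }(\omega_1,\omega_2).$$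
So this is a.e. equal to a constant; call it $\rho(\lambda)^{-1}$. Thus $\varphi(\lambda\omega)=\varphi(\omega)\rho(\lambda)^{-1}$ a.e. Since $\varphi(\lambda\lambda'\omega)=\varphi(\lambda'\omega)\rho(\lambda)^{-1}=\varphi(\omega)\rho(\lambda')^{-1}\rho(\lambda)^{-1}$, the map $\rho:\Lambda\to\mathcal A$ is a homomorphism. As $\mathcal A$ is countable, some $\{\varphi=a\}$ is non-null. Replacing $\varphi$ by $\varphi a^{-1}$ and $\rho$ by $a\rho a^{-1}$ keeps all identities, so we may assume $a=1$. Discard an invariant null set so that the identities hold everywhere.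

Write $\Omega_x=\{\varphi=x\}$ for $x\in\mathcal A$, $\tau=m(\Omega_1)>0$, $\bar\Lambda=\rho(\Lambda)$, $\Delta=\Gamma\cap\bar\Lambda$, $K=\ker\rho$. Then
$$\gamma\Omega_x=\Omega_{\gamma x},\qquad\lambda\Omega_x=\Omega_{x\rho(\lambda)^{-1}}.$$

**Step 4: $\tau<\infty$.** If $\omega$ and $\gamma\omega$ both lie in $\Omega_x$, then $\gamma x=x$ and $\gamma=1$. So for fixed $x$ the sets $\gamma^{-1}\Omega_x$ are disjoint, and $m(\Omega_x)=\sum_\gamma m(\Omega_x\cap\gamma Z)=\sum_\gamma m(\gamma^{-1}\Omega_x\cap Z)\le m(Z)$.

**Step 5: $K$ is finite.** Count with the fundamental domain $D$: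
$$\tau=\sum_\lambda m(\Omega_1\cap\lambda D)=\int_D\#\{\lambda:\lambda\omega\in\Omega_1\}\,dm(\omega).$$
Now $\lambda\omega\in\Omega_1$ if and only if $\rho(\lambda)=\varphi(\omega)$, so the count is $|K|$ if $\varphi(\omega)\in\bar\Lambda$, that is, if $\omega\in\Lambda\Omega_1$, and $0$ otherwise. As $0<\tau<\infty$, $|K|<\infty$ and $m(D\cap\Lambda\Omega_1)=\tau/|K|$.

**Step 6: $[\Gamma:\Delta]<\infty$.** For $\gamma\in\Gamma$, $\gamma\Lambda\Omega_1=\{\varphi\in\gamma\bar\Lambda\}$. These $\Lambda$-invariant sets are disjoint for distinct cosets $\gamma\Delta$. Since $\Gamma$ preserves the measure of $\Lambda\backslash\Omega$, each meets $D$ in measure $\tau/|K|$. So $[\Gamma:\Delta]\,\tau/|K|\le m(D)$.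

**Step 7: $[\bar\Lambda:\Delta]<\infty$.** For $x\in\bar\Lambda$, $\Omega_x$ is a $\Lambda$-translate of $\Omega_1$, so $m(\Omega_x)=\tau$. By Step 4 it meets each $\Gamma$-orbit at most once, so $m(Z\cap\Gamma\Omega_x)=\sum_\gamma m(Z\cap\gamma\Omega_x)=\sum_\gamma m(\gamma^{-1}Z\cap\Omega_x)=\tau$. The sets $\Gamma\Omega_x=\{\varphi\in\Gamma x\}$ are disjoint for distinct cosets $\Delta x$, $x\in\bar\Lambda$: if $\Gamma x=\Gamma y$ with $x,y\in\bar\Lambda$, then $xy^{-1}\in\Gamma\cap\bar\Lambda=\Delta$. So $[\bar\Lambda:\Delta]\,\tau\le m(Z)$.

Hence $\Lambda/K\cong\bar\Lambda$ and $\Gamma$ share the finite-index subgroup $\Delta$. This proves "only if".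

**Step 8: the converse.** It is enough to exhibit two couplings and use transitivity of ME. First, a group $H$ is ME to any finite-index subgroup $H_0$: take $\Omega=H$ with counting measure, $H_0$ acting on the left and $H$ on the right. Second, $\Lambda$ is ME to $\Lambda/K$ for $K$ finite normal: let $W$ be a free probability-measure-preserving $\Lambda$-space (the free part of $[0,1]^\Lambda$) and take $\Omega=(\Lambda/K)\times W$, with $\Lambda$ acting diagonally and $\Lambda/K$ acting by right translation on the first factor. The actions commute and are free. The set $\{1\}\times W$ is a fundamental domain for $\Lambda/K$. The elements of $\Lambda$ that preserve $\{1\}\times W$ are those of $K$, so $\{1\}\times W_0$ is a fundamental domain for $\Lambda$, where $W_0$ is a fundamental domain of the finite group $K$ on $W$ (take the least point of each $K$-orbit in a Borel linear order). Now $\Lambda$ is ME to $\Lambda/K$, which is ME to its finite-index subgroup, which is isomorphic to a finite-index subgroup of $\Gamma$, which is ME to $\Gamma$. $\square$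

## 10. An ICC group of bounded exponent with (T): proof of Theorem B

**Step 1: an infinite group of bounded exponent with (T).** Let $H$ be a cocompact lattice in $Sp(n,1)$, $n\ge2$; these exist by Borel, and by Selberg's lemma we may take $H$ torsion-free. $H$ has (T) (Kostant; see Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*). It acts properly and cocompactly on quaternionic hyperbolic space, so it is a hyperbolic group. It is non-elementary: an infinite Kazhdan group is not amenable, hence not virtually cyclic. By the theorem of Ivanov–Ol'shanskii (*Hyperbolic groups and their quotients of bounded exponents*, Trans. AMS 348 (1996), 2091–2138), for every non-elementary hyperbolic group $H$ there is $m\ge1$ such that $H/H^m$ is infinite, where $H^m$ is the subgroup generated by all $m$-th powers. So $P_0=H/H^m$ is an infinite finitely generated group of exponent dividing $m$. It has (T), as (T) passes to quotients.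

**Step 2: an ICC quotient.** We pass to a quotient with as few normal subgroups as possible. In a finitely generated group, the union of a chain of infinite-index normal subgroups has infinite index; otherwise the union would be finitely generated, hence equal to a member of the chain. By Zorn's lemma $P_0$ has a normal subgroup maximal among those of infinite index; let $P$ be the quotient. Then $P$ is infinite, and its nontrivial normal subgroups have finite index. Let $V$ be the subgroup of elements of $P$ with a finite conjugacy class; it is normal. Suppose $V\ne1$. Then $V$ has finite index, so it is finitely generated. The centralizer in $V$ of each of finitely many generators has finite index in $V$, and the intersection of these centralizers is the center of $V$. So the center of $V$ has finite index in $V$ and is finitely generated. It is a finitely generated abelian torsion group, hence finite, so $P$ is finite, a contradiction. Thus $V=1$, and $P$ is ICC, of exponent dividing $m$, with (T).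

**Step 3: properties of $\Gamma=\Gamma_P$.** For $(n,g)\in\Gamma$ we have $(n,g)^m=(n',1)$ for some $n'\in N$, and $(n',1)^2=1$; so $\Gamma$ has exponent dividing $2m$. It is finitely generated: $P^3$ is, and $N$ is generated by the singletons, which form three $G$-orbits. It is nonamenable, because it contains the infinite Kazhdan group $P$.

**Step 4: the ME class of $\Gamma$.** Let $\Lambda$ be ME to $\Gamma$. By Theorem A there are a finite normal $K\le\Lambda$ and a finite-index subgroup $\Delta$ of $\Lambda/K$, of index $k$ say, isomorphic to a subgroup of $\Gamma$. For $x\in\Lambda/K$, two of the $k+1$ cosets $x^0\Delta,\dots,x^k\Delta$ coincide, so $x^j\in\Delta$ for some $1\le j\le k$. Then $x^{2mj}=1$, and so $x^{k!\,2m}=1$. Hence $y^{k!\,2m}\in K$ for every $y\in\Lambda$, and $y^{k!\,2m\,|K|}=1$. So $\Lambda$ is a torsion group of bounded exponent, and it contains no nonabelian free subgroup. $\blacksquare$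

Only the boundedness of the exponent uses that $P$ has bounded exponent. If $P$ is any infinite ICC torsion group with (T), the same steps show that $\Gamma_P$ is a finitely generated nonamenable torsion group all of whose ME partners are torsion groups. Step 2 provides $P$ with bounded exponent, and this settles both parts of the problem with one and the same group $\Gamma_P$.
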